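\title{Congruences modulo $p^2$ for an Ap\'ery-like sequence of level $7$}

\begin{abstract}
Let $z$ be the theta series of the quadratic form $m^2+mn+2n^2$, let
$x=\eta^3(\tau)\eta^3(7\tau)/z^3$, and write $z=\sum_{n\ge0} f_nx^n$. We prove the
conjecture that $f_{pn}\equiv f_n \pmod{p^2}$ for all $n\ge 0$ and every prime $p$ with
$\left(\frac p7\right)=1$. The congruence also holds for $p=7$, it fails already modulo $p$
when $\left(\frac p7\right)=-1$, and it extends to
$f_{p^rn}\equiv f_{p^{r-1}n}\pmod{p^{r+1}}$ whenever $\left(\frac p7\right)\ne-1$. The proof writes $f_n$ as the constant term of a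
form of weight $3$, uses a Hecke operator to reduce the congruence to the divisibility of a
single integer by $p^2$, and evaluates that integer at an elliptic point of order~$3$.
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\tau$ lies in the upper half-plane $\mathbb H$, $q=e^{2\pi i\tau}$,
$\eta(\tau)=q^{1/24}\prod_{n\ge1}(1-q^n)$, and $p$ is a prime. We write
$\chi(d)=\left(\frac d7\right)$ for the Legendre symbol, so $\chi(d)=1$ for
$d\equiv1,2,4$, $\chi(d)=-1$ for $d\equiv 3,5,6$, and $\chi(d)=0$ for $d\equiv0\pmod 7$. Put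
\[
z=\sum_{m,n\in\mathbb Z}q^{m^2+mn+2n^2},\qquad h=\eta^3(\tau)\,\eta^3(7\tau),\qquad
x=\frac{h}{z^3},\qquad t=\frac1x=\frac{z^3}{h}.
\]
All four are series in $q$ with integer coefficients, and $x\in q+q^2\mathbb Z[[q]]$. So $x$
may replace $q$ as a coordinate near $q=0$, and there are unique integers $f_n$ with
\[
z=\sum_{n\ge0}f_nx^n\qquad(|x|\text{ small}).
\]
This paper determines for which primes $f_{pn}\equiv f_n\pmod{p^2}$ holds for all $n$.

The first terms can be found by hand. From $4(m^2+mn+2n^2)=(2m+n)^2+7n^2$ one reads off that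
$1,2,3$ have $2,4,0$ representations, and $(1-q)^3(1-q^2)^3=1-3q+0q^2+\cdots$. Hence
\begin{equation}\label{eq:expansions}
\begin{aligned}
z&=1+2q+4q^2+0q^3+\cdots, &\quad h&=q\,(1-3q+0q^2+\cdots),\\
t&=q^{-1}+9+51q+\cdots, &\quad x&=q-9q^2+30q^3+\cdots,
\end{aligned}
\end{equation}
where $qt=(1+6q+24q^2+\cdots)(1+3q+9q^2+\cdots)$. Comparing coefficients of
$1,q,q^2,q^3$ in $z=\sum f_nx^n$ gives $f_0=1$, $f_1=2$, $4=-9f_1+f_2$ and
$0=30f_1-18f_2+f_3$, so
\begin{equation}\label{eq:first}
f_0=1,\qquad f_1=2,\qquad f_2=22,\qquad f_3=336 .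
\end{equation}
Thus $f_2-f_1=20$ is divisible by $2^2$, while $f_3-f_1=334$ is not even divisible by $3$;
and $\chi(2)=1$, $\chi(3)=-1$. This is the general pattern. The first theorem is
the statement conjectured in \cite{apery}.

\begin{theorem}\label{thm:main}
If $\left(\frac p7\right)=1$, then $f_{pn}\equiv f_n\pmod{p^2}$ for all $n\ge0$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] $f_{7n}\equiv f_n\pmod{49}$ for all $n\ge0$.
\item[(b)] If $\left(\frac p7\right)=-1$, then $f_p-f_1\equiv\frac{49}4\not\equiv0\pmod p$.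
Hence ``$f_{pn}\equiv f_n\pmod{p^2}$ for all $n$'' holds if and only if
$\left(\frac p7\right)\ne-1$, and the same is true with modulus $p$.
\item[(c)] If $\left(\frac p7\right)\ne-1$, then
$f_{p^rn}\equiv f_{p^{r-1}n}\pmod{p^{r+1}}$ for all $r\ge1$, $n\ge0$.
\item[(d)] The exponent $2$ in Theorem~\ref{thm:main} cannot be replaced by $3$ for all such
$p$: $f_1=2$, $f_2=22$, and $f_2-f_1=20\not\equiv0\pmod 8$.
\end{enumerate}
\end{theorem}

Part (d) is contained in \eqref{eq:first}.

\subsection*{A model: central binomial coefficients}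
An elementary sequence shows why a congruence of this shape should be expected and what has
to be proved. The number $\binom{2n}n$ is the coefficient of $q^n$ in $(1+q)^{2n}$. Write
$(1+q)^p=1+q^p+pu$, where $u$ is an integer polynomial with terms of degrees $1,\dots,p-1$.
Then
\[
(1+q)^{2pn}\equiv(1+q^p)^{2n}+2pn\,u\,(1+q^p)^{2n-1}\pmod{p^2}.
\]
The first term contributes $\binom{2n}n$ to the coefficient of $q^{pn}$. The second has no
exponent divisible by $p$ and contributes nothing. So
$\binom{2pn}{pn}\equiv\binom{2n}n\pmod{p^2}$: the Frobenius congruence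
$(1+q)^p\equiv1+q^p$ gives the statement modulo $p$, and the second power of $p$ comes from
a vanishing property of the error term $u$.

The numbers $f_n$ are also coefficients of $n$-th powers: $f_n$ is the constant term of
$gt^n$ for a fixed series $g=1-7q-35q^2+\cdots$. The same expansion reduces the congruence
to two conditions, one on $g$ and one on the error term in $t(q)^p\equiv t(q^p)\pmod p$.
Neither can be seen on the series. But $g$ is a modular form of weight $3$, and in weight $3$
the Hecke operator $T_p$ differs from the extraction of every $p$-th coefficient by a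
multiple of $p^{3-1}$; this is the source of the modulus $p^2$. When $\chi(p)=1$ the operator
$T_p$ respects a symmetry that singles out the forms $g\,Q(t)$ with $Q$ a polynomial
(Section~\ref{sec:hecke}). This gives the first condition and reduces the second to
$p^2\mid\lambda_p$ for one integer $\lambda_p$ (Section~\ref{sec:reduction}). The heart of
the proof is a formula for $\lambda_p$ as a sum of $p+1$ algebraic numbers, which a
symmetry of order $3$ groups into triples; Section~\ref{sec:elliptic} derives it and works it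
out for $p=2$, and Section~\ref{sec:valuation} treats all odd $p$. Sections
\ref{sec:inert}--\ref{sec:powers} prove Theorem~\ref{thm:more}.

\section{Laurent series and modular forms of level $7$}\label{sec:prelim}

\subsection*{Operators on series}
A Laurent series has finitely many negative exponents, and congruences between Laurent series
are coefficientwise. For $\phi=\sum a(n)q^n$ and the prime $p$ under consideration put
\[
V\phi=\sum a(n)q^{pn},\qquad U\phi=\sum a(pn)q^n,\qquad \operatorname{CT}[\phi]=a(0),\qquad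
\theta\phi=q\frac{d\phi}{dq}.
\]
The map $V$ is a ring homomorphism, and
\begin{equation}\label{eq:rules}
U(V(\phi)\,\psi)=\phi\,U(\psi),\qquad
\operatorname{CT}[U\phi]=\operatorname{CT}[V\phi]=\operatorname{CT}[\phi],\qquad
\operatorname{CT}[\theta\phi]=0 .
\end{equation}
For $\phi\in\mathbb Z((q))$ we have $\phi^p\equiv V\phi\pmod p$, because raising to the
$p$-th power is additive in $\mathbb F_p((q))$ and fixes $\mathbb F_p$. The next lemma passes
from series to polynomials; it is used with $I=\mathbb Z$ and $I=N\mathbb Z$.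

\begin{lemma}\label{lem:tri}
Let $\phi\in1+q\mathbb Z[[q]]$, $y\in q^{-1}+\mathbb Z[[q]]$ and
$Q=\sum_{m\ge0}c_mY^m\in\mathbb C[Y]$. Let $I$ be an additive subgroup of $\mathbb C$ and
$n\ge-1$. If the coefficient of $q^{-m}$ in $\phi\,Q(y)$ lies in $I$ for all $m>n$, then
$c_m\in I$ for all $m>n$; if moreover $n\ge0$, then $c_n$ is congruent modulo $I$ to the
coefficient of $q^{-n}$.
\end{lemma}

\begin{proof}
Since $\phi y^m=q^{-m}+\cdots$ has integer coefficients, the coefficient of $q^{-m}$ in
$\phi\,Q(y)$ is $c_m$ plus an integer combination of the $c_{m'}$ with $m'>m$. Use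
descending induction on $m$.
\end{proof}

\subsection*{The group $\Gamma_0(7)$}
Let $\Gamma=\Gamma_0(7)$ be the group of matrices
$\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2(\mathbb Z)$ with $7\mid c$.
It has index $8$ in $SL_2(\mathbb Z)$ and two cusps, $\infty$ and $0$, which are exchanged by
$W=\left(\begin{smallmatrix}0&-1\\7&0\end{smallmatrix}\right)$, $W\tau=-1/(7\tau)$. Since
$W^2$ is scalar, conjugation by $W$ is an involution $\alpha\mapsto\alpha'$, given by
\begin{equation}\label{eq:conj}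
\alpha'=W^{-1}\alpha W=W\alpha W^{-1},\qquad
\begin{pmatrix}a&b\\c&d\end{pmatrix}'=\begin{pmatrix}d&-c/7\\-7b&a\end{pmatrix}.
\end{equation}
It preserves the set of integer matrices with $7\mid c$ and given determinant; in particular
it preserves $\Gamma$. For an integer matrix $\alpha$ with $7\mid c$ and positive determinant put
$J(\alpha,\tau)=\chi(d)(c\tau+d)$. Then
$J(\alpha\beta,\tau)=J(\alpha,\beta\tau)J(\beta,\tau)$, because $c\tau+d$ satisfies this
cocycle rule and $d$ is multiplicative modulo $7$.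

A holomorphic function $F$ on $\mathbb H$ \emph{has weight $k$} if
$F(\gamma\tau)=J(\gamma,\tau)^kF(\tau)$ for all $\gamma\in\Gamma$; for odd $k$ this is
weight $k$ with character $\chi$. Both $F(\tau)$ and $\tau^{-k}F(W\tau)$ have period $1$
(for the second use
$\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)'=
\left(\begin{smallmatrix}1&0\\-7&1\end{smallmatrix}\right)\in\Gamma$), so both have expansions
in $q$; their orders in $q$ are $\operatorname{ord}_\infty F$ and $\operatorname{ord}_0F$. Let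
$M_k$ be the space of $F$ of weight $k$ with both orders nonnegative. We use the following
standard facts.
\begin{enumerate}
\item[(F1)] $M_0=\mathbb C$, since its elements are holomorphic functions on the compact
curve $X_0(7)$.
\item[(F2)] (Valence formula.) For $0\ne F\in M_k$,
\[
\operatorname{ord}_\infty F+\operatorname{ord}_0F+
\sum_{\tau\in\Gamma\backslash\mathbb H}\frac{\operatorname{ord}_\tau F}{e_\tau}=\frac{8k}{12},
\]
where $e_\tau\in\{1,2,3\}$ is the order of the stabilizer of $\tau$ in $\Gamma/\{\pm1\}$.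
(For odd $k$ apply the formula for even weight to $F^2$.) In particular two forms in $M_3$
that agree up to $q^2$ are equal.
\item[(F3)] $z$ has weight $1$, being the theta series of a binary form of discriminant $-7$
(Schoeneberg; see \cite[\S4.9]{miyake}).
\item[(F4)] (Gordon--Hughes--Newman; see \cite[Theorem 1.64]{ono}.) If
$r+7s\equiv7r+s\equiv0\pmod{24}$ and $k=\frac{r+s}2\in\mathbb Z$, then
$F=\eta^r(\tau)\eta^s(7\tau)$ satisfies
$F(\gamma\tau)=\left(\frac{(-1)^k7^{|s|}}{d}\right)(c\tau+d)^kF(\tau)$ for $\gamma\in\Gamma$. For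
$(r,s)=(3,3),(7,-1),(-1,7)$ we have $k=3$ and the Kronecker symbol is
$\left(\frac{-7}d\right)=\chi(d)$, so these quotients, among them $h$, have weight $3$.
They have no zeros in $\mathbb H$.
\item[(F5)] With $\kappa=7\sqrt7\,i$,
\[
z(W\tau)=-i\sqrt7\,\tau\,z(\tau),\qquad h(W\tau)=\kappa\tau^3h(\tau).
\]
The first formula is Poisson summation: the form has Gram matrix
$\left(\begin{smallmatrix}2&1\\1&4\end{smallmatrix}\right)$ of determinant $7$ and dual form
$(2m^2-mn+n^2)/7$, so $z(-1/\tau)=\frac{\tau}{i\sqrt7}\,z(\tau/7)$. The second follows from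
$\eta(-1/\tau)=\sqrt{\tau/i}\,\eta(\tau)$, which gives $h(W\tau)=7^{3/2}(\tau/i)^3h(\tau)$.
\end{enumerate}
Since $(-i\sqrt7)^3=\kappa$, the forms $z^3$ and $h$ transform alike under $\Gamma$ and $W$.
Hence $t$ is holomorphic on $\mathbb H$ and invariant under $\Gamma$ and $W$.

\subsection*{The form $g$}
To extract $f_n$ we take a residue in $x$ and change the variable to $q$; residues of
differentials are unchanged under the substitution $x=q+\cdots$. With
\[
g=z\,\frac{\theta x}{x}=-z\,\frac{\theta t}t=-3\,\theta z+z\,\frac{\theta h}h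
\]
we have $z\,x^{-n-1}dx=g\,t^n\,dq/q$, and therefore
\begin{equation}\label{eq:CT}
f_n=\operatorname{Res}_{x=0}\,z\,x^{-n-1}dx=\operatorname{CT}[\,g\,t^n\,]\qquad(n\ge0).
\end{equation}
The last expression for $g$ shows that $g$ is holomorphic on $\mathbb H$ with expansion in
$\mathbb Z[[q]]$. From $\theta h/h=1-3q-9q^2-\cdots$ we get
$z\,\theta h/h=1-q-11q^2+\cdots$, and $3\,\theta z=6q+24q^2+\cdots$, so
\[
g=1-7q-35q^2+\cdots .
\]
Differentiating $t(\gamma\tau)=t(\tau)$ and $t(W\tau)=t(\tau)$ with respect to $\tau$ gives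
$\frac{dt}{d\tau}(\gamma\tau)=(c\tau+d)^2\frac{dt}{d\tau}(\tau)$ and
$\frac{dt}{d\tau}(W\tau)=7\tau^2\frac{dt}{d\tau}(\tau)$. With (F3) and (F5), $g$ has weight $3$ and
\[
g(W\tau)=-\kappa\tau^3g(\tau).
\]
So $g\in M_3$, and its sign under $W$ is opposite to that of $h$. This sign is what makes the
following description possible. Let $\mathcal M$ be the space of holomorphic $F$ of weight
$3$ with $F(W\tau)=-\kappa\tau^3F(\tau)$ whose $q$-expansion has finite principal part. It
contains $gt^m$ for all $m\ge0$.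

\begin{lemma}\label{lem:structure}
\begin{enumerate}
\item[(i)] A holomorphic function on $\mathbb H$ that is invariant under $\Gamma$ and $W$ and
has finite principal part equals $Q(t)$ for a polynomial $Q$.
\item[(ii)] Every $F\in\mathcal M$ equals $g\,Q(t)$ for a polynomial $Q$.
\end{enumerate}
In both cases $Q$ has integer coefficients if the $q$-expansion has.
\end{lemma}

\begin{proof}
(i) Subtract multiples of the $t^m=q^{-m}+\cdots$, $m\ge1$, to remove the principal part. The
difference has nonnegative order at $\infty$, by $W$-invariance also at $0$, so it is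
constant by (F1).

(ii) Subtract multiples of the $gt^m=q^{-m}+\cdots$, $m\ge0$, to obtain $F_1\in\mathcal M$
with $F_1=O(q)$. Since $h=q+\cdots$ has no zeros, $F_1/h$ is holomorphic of weight $0$ with
nonnegative order at $\infty$. It changes sign under $W$, so its order at $0$ is nonnegative
too. By (F1) it is a constant, and a constant that changes sign is $0$.

The last assertion is Lemma~\ref{lem:tri} with $I=\mathbb Z$, $n=-1$.
\end{proof}

\begin{lemma}\label{lem:P}
$g^2=h^2P(t)$ with $P(Y)=Y^2-26Y-27$.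
\end{lemma}

\begin{proof}
The quotient $g^2/h^2$ satisfies the hypotheses of Lemma~\ref{lem:structure}(i), so it is
determined by its terms up to $q^0$. From $g^2=1-14q-21q^2+\cdots$ and
$h^{-2}=q^{-2}(1+6q+27q^2+\cdots)$ we get $g^2/h^2=q^{-2}-8q^{-1}-78+\cdots$. From
$t^2=q^{-2}+18q^{-1}+183+\cdots$ we get
$t^2-26t-27=q^{-2}+(18-26)q^{-1}+(183-234-27)+\cdots$, which agrees.
\end{proof}

\section{The Hecke operator}\label{sec:hecke}

By \eqref{eq:CT} and \eqref{eq:rules}, $f_{pn}=\operatorname{CT}[U(gt^{pn})]$. The operator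
$U$ alone need not preserve $\mathcal M$; the Hecke operator corrects it by a multiple of
$p^2$. In this section $\chi(p)=1$. Let $\mathcal A_p$ be the set of integer matrices
$\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ with determinant $p$ and $7\mid c$.

\begin{lemma}\label{lem:cosets}
The $p+1$ matrices $\alpha_\infty=\left(\begin{smallmatrix}p&0\\0&1\end{smallmatrix}\right)$
and $\alpha_b=\left(\begin{smallmatrix}1&b\\0&p\end{smallmatrix}\right)$, $0\le b<p$, represent
$\Gamma\backslash\mathcal A_p$. They also represent the classes of all integer matrices of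
determinant $p$ under left multiplication by $SL_2(\mathbb Z)$, for every prime $p$.
\end{lemma}

\begin{proof}
Let $\alpha\in\mathcal A_p$ have first column $(a,c)$ and put $e=\gcd(a,c)\in\{1,p\}$. As
$p\ne7$ we have $7\mid c/e$, so some $\gamma\in\Gamma$ has lower row $(-c/e,a/e)$, and
$\gamma\alpha=\left(\begin{smallmatrix}e&*\\0&p/e\end{smallmatrix}\right)$. Left
multiplication by powers of $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ reduces
$*$ modulo $p/e$. The representatives are inequivalent because $e$ is an invariant of the class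
and $\alpha_b\alpha_{b'}^{-1}=\left(\begin{smallmatrix}1&(b-b')/p\\0&1\end{smallmatrix}\right)$.
For $SL_2(\mathbb Z)$ omit the condition $7\mid c$, and with it the need for $p\neq7$.
\end{proof}

For $F$ of weight $3$ and $\alpha\in\mathcal A_p$ put
\[
F[\alpha](\tau)=p^3J(\alpha,\tau)^{-3}F(\alpha\tau),\qquad
T_pF=\frac1p\sum_{\alpha\in\Gamma\backslash\mathcal A_p}F[\alpha].
\]
By the cocycle rule $F[\gamma\alpha]=F[\alpha]$ for $\gamma\in\Gamma$, so the sum is well
defined, and
\begin{equation}\label{eq:gamma}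
F[\alpha](\gamma\tau)=p^3J(\alpha,\gamma\tau)^{-3}F(\alpha\gamma\tau)
=J(\gamma,\tau)^3\,F[\alpha\gamma](\tau).
\end{equation}
Let $\zeta=e^{2\pi i/p}$. As $\chi(p)=1$, we have $F[\alpha_\infty]=p^3VF$ and
$F[\alpha_b](\tau)=F\big(\frac{\tau+b}p\big)$, whose expansion is $F(\zeta^bq^{1/p})$. The sum
over $b$ keeps the exponents divisible by $p$, so
\begin{equation}\label{eq:Tp}
T_pF=UF+p^2VF .
\end{equation}

\begin{lemma}\label{lem:W}
If $F$ has weight $3$ and $F(W\tau)=\epsilon\kappa\tau^3F(\tau)$ with $\epsilon=\pm1$, then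
$F[\alpha](W\tau)=\epsilon\kappa\tau^3F[\alpha'](\tau)$ for all $\alpha\in\mathcal A_p$.
\end{lemma}

\begin{proof}
Write $\alpha'=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$. By \eqref{eq:conj}
the lower row of $\alpha$ is $(-7b,a)$, so
$J(\alpha,W\tau)=\chi(a)(a\tau+b)/\tau$. Since $\alpha W=W\alpha'$,
\[
F[\alpha](W\tau)=p^3\chi(a)\frac{\tau^3}{(a\tau+b)^3}\;\epsilon\kappa
\Big(\frac{a\tau+b}{c\tau+d}\Big)^3F(\alpha'\tau)
=\epsilon\kappa\tau^3\chi(ad)\,F[\alpha'](\tau),
\]
and $\chi(ad)=\chi(p)=1$ because $ad\equiv p\pmod7$.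
\end{proof}

This is where the hypothesis of Theorem~\ref{thm:main} enters. For $\chi(p)=-1$ the factor
$\chi(ad)$ reverses the sign $\epsilon$, and the Hecke sum of an element of $\mathcal M$
transforms under $W$ like $h$ instead of like $g$.

\begin{proposition}\label{prop:eigen}
If $\chi(p)=1$, then $T_p\mathcal M\subset\mathcal M$, $T_pg=(1+p^2)g$, and
\begin{equation}\label{eq:Ug}
Ug=(1+p^2)g-p^2Vg\equiv g\pmod{p^2}.
\end{equation}
\end{proposition}

\begin{proof}
The maps $\alpha\mapsto\alpha\gamma$ and $\alpha\mapsto\alpha'$ permute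
$\Gamma\backslash\mathcal A_p$, the second because conjugation by $W$ preserves $\Gamma$ and
$\mathcal A_p$. So \eqref{eq:gamma}, Lemma~\ref{lem:W} and \eqref{eq:Tp} give
$T_p\mathcal M\subset\mathcal M$. By Lemma~\ref{lem:structure}(ii), $T_pg=g\,Q(t)$; since
$T_pg$ has no pole, $Q$ is constant, equal to the constant term $1+p^2$.
\end{proof}

For $p=2$ the coefficient of $q$ in $T_2g=5g$ reads $-35=5\cdot(-7)$, in agreement with the
expansion of $g$.

\section{Reduction to one integer}\label{sec:reduction}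

We now carry out the expansion of the model example. For any prime $p$ let
\[
v=\frac{t^p-Vt}{p}\in\mathbb Z((q)).
\]

\begin{lemma}\label{lem:formal}
For every prime $p$ and $m\ge1$,
\[
f_{pm}\equiv\operatorname{CT}[t^m\,Ug]+m\operatorname{CT}[t^{m-1}\,pU(gv)]\pmod{p^2}.
\]
In particular $f_{pn}\equiv f_n\pmod{p^2}$ for all $n\ge0$ if
\begin{equation}\label{eq:AB}
\mathrm{(A)}\quad Ug\equiv g\pmod{p^2}\qquad\text{and}\qquad
\mathrm{(B)}\quad U(gv)\equiv0\pmod p .
\end{equation}
\end{lemma}

\begin{proof}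
By the binomial theorem
$gt^{pm}=g(Vt+pv)^m\equiv g\,V(t^m)+pm\,gv\,V(t^{m-1})\pmod{p^2}$. Apply $U$, take constant
terms, and use \eqref{eq:rules} and \eqref{eq:CT}. The case $n=0$ is trivial.
\end{proof}

For $\chi(p)=1$, condition (A) is \eqref{eq:Ug}. The difficulty with (B) is that $v$ involves
$Vt=t(p\tau)$, which is not invariant under $\Gamma$. But $gt^p$ lies in $\mathcal M$, and
$U(gt^p)$ determines $pU(gv)$. So we apply $T_p$ to $gt^p$: by
Proposition~\ref{prop:eigen}, \eqref{eq:Tp} and Lemma~\ref{lem:structure}(ii),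
\begin{equation}\label{eq:Q}
T_p(gt^p)=g\,Q_p(t),\qquad Q_p\in\mathbb Z[Y],\qquad \lambda_p:=Q_p(0)\in\mathbb Z .
\end{equation}

\begin{proposition}\label{prop:lambda}
If $\chi(p)=1$, then $pU(gv)\equiv\lambda_p\,g\pmod{p^2}$, and
\[
f_{pm}\equiv f_m+m\lambda_pf_{m-1}\pmod{p^2}\qquad(m\ge1).
\]
\end{proposition}

\begin{proof}
Modulo $p^2$ we have $g\,Q_p(t)\equiv U(gt^p)$, and $U(gt^p)=q^{-1}+O(1)$ because $-p$ is
the only negative multiple of $p$ among the exponents of $gt^p=q^{-p}+\cdots$.
Lemma~\ref{lem:tri} with $I=p^2\mathbb Z$, $n=1$ gives $Q_p\equiv Y+\lambda_p$, that is,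
$U(gt^p)\equiv gt+\lambda_pg\pmod{p^2}$. On the other hand
$U(gt^p)=t\,Ug+pU(gv)\equiv gt+pU(gv)$ by \eqref{eq:Ug}. This is the first claim; the second
follows from Lemma~\ref{lem:formal} and \eqref{eq:CT}.
\end{proof}

So (B) holds if and only if $p^2\mid\lambda_p$, and $\lambda_p\equiv f_p-f_1\pmod{p^2}$: the
case $n=1$ of Theorem~\ref{thm:main} implies all others.

\section{The elliptic point, and the prime $2$ by hand}\label{sec:elliptic}

The number $\lambda_p$ is the value of $Q_p$ at $0$. To compute it we leave $q$-expansions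
and evaluate \eqref{eq:Q} at a point of $\mathbb H$ where $t=z^3/h$ vanishes. Zeros of $z$
are forced by elements of order $3$.

\begin{lemma}\label{lem:order3}
Let $\beta=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2(\mathbb Z)$ have
order $3$ and fix $\tau_1\in\mathbb H$. Then $c\tau_1+d$ is a primitive cube root of unity. If
$\beta\in\Gamma$, then $z(\tau_1)=0$ and $t(\tau_1)=0$.
\end{lemma}

\begin{proof}
The column vector $(\tau_1,1)$ is an eigenvector of $\beta$ with eigenvalue $c\tau_1+d$, so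
$(c\tau_1+d)^3=1$. Also $c\ne0$, since the matrices
$\pm\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$ have order $1$, $2$ or $\infty$;
hence $c\tau_1+d\notin\mathbb R$. For $\beta\in\Gamma$ we have
$z(\tau_1)=J(\beta,\tau_1)z(\tau_1)$ with $J(\beta,\tau_1)\ne1$.
\end{proof}

Let
\[
\gamma_0=\begin{pmatrix}2&-1\\7&-3\end{pmatrix}\in\Gamma,\qquad \tau_0=\frac{5+i\sqrt3}{14}.
\]
The trace is $-1$, so $\gamma_0^2+\gamma_0+1=0$ and $\gamma_0$ has order $3$; the fixed
point equation $7\tau^2-5\tau+1=0$ has the root $\tau_0$. Thus $t(\tau_0)=0$, and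
Lemma~\ref{lem:P} gives $g(\tau_0)^2=-27h(\tau_0)^2\ne0$. For $\chi(p)=1$ and
$\alpha\in\Gamma\backslash\mathcal A_p$ put
\[
t_\alpha=t(\alpha\tau_0),\qquad r_\alpha=\frac{g[\alpha](\tau_0)}{g(\tau_0)} .
\]
Since $(gt^p)[\alpha](\tau)=g[\alpha](\tau)\,t(\alpha\tau)^p$, evaluating \eqref{eq:Q} at
$\tau_0$ gives
\begin{equation}\label{eq:sum}
\lambda_p=\frac1p\sum_{\alpha\in\Gamma\backslash\mathcal A_p}r_\alpha\,t_\alpha^{\,p}.
\end{equation}
The element $\gamma_0$, which made $t(\tau_0)$ vanish, also acts on the terms of this sum.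

\begin{lemma}\label{lem:orbits}
Right multiplication by $\gamma_0$ permutes $\Gamma\backslash\mathcal A_p$ in orbits of size
$1$ or $3$. Both $t_\alpha$ and $r_\alpha$ are constant on orbits, and $t_\alpha=0$ on orbits
of size $1$.
\end{lemma}

\begin{proof}
The orbit sizes divide the order of $\gamma_0$, and
$t(\alpha\gamma_0\tau_0)=t(\alpha\tau_0)$. By Lemma~\ref{lem:order3},
$J(\gamma_0,\tau_0)^3=\chi(-3)\cdot1=1$, so \eqref{eq:gamma} gives
$g[\alpha\gamma_0](\tau_0)=g[\alpha](\tau_0)$. If $\Gamma\alpha\gamma_0=\Gamma\alpha$, then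
$\alpha\gamma_0\alpha^{-1}\in\Gamma$ has order $3$ and fixes $\alpha\tau_0$, so $t_\alpha=0$
by Lemma~\ref{lem:order3}.
\end{proof}

\subsection*{The case $p=2$}
There are three classes, and \eqref{eq:sum} can be evaluated exactly. The function
$\sum_\alpha t(\alpha\tau)$ is holomorphic on $\mathbb H$ and invariant under $\Gamma$ and
under $W$, since $t(\alpha W\tau)=t(W\alpha'\tau)=t(\alpha'\tau)$. Its expansion is
$Vt+2Ut=q^{-2}+9+2\cdot9+O(q)$, while
$t^2-18t=q^{-2}+(183-162)+O(q)$. By Lemma~\ref{lem:structure}(i),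
\[
\sum_\alpha t(\alpha\tau)=t^2-18t+6,\qquad\text{so}\qquad\sum_\alpha t_\alpha=6 .
\]
Three orbits of size $1$ would give the sum $0$, so the three classes form one orbit and
$t_\alpha=2$ for each $\alpha$. Likewise the $r_\alpha$ are equal, and $T_2g=5g$ at $\tau_0$
says $\frac12\sum_\alpha r_\alpha=5$, so $r_\alpha=\frac{10}3$. Therefore
\begin{equation}\label{eq:lambda2}
\lambda_2=\frac12\cdot3\cdot\frac{10}3\cdot2^2=20 ,
\end{equation}
consistent with $f_2-f_1=20$.

The pattern to retain is this. The polynomial $\prod_\alpha(X-t_\alpha)=(X-2)^3$ has integer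
coefficients and reduces to $X^3$ modulo $2$. That alone would allow $X^3-2$, whose roots have
$2$-adic valuation $\frac13$. Because the polynomial is a cube, its cube root $X-2$ reduces to $X$,
and the valuation is three times as large. The factors $r_\alpha$ are $2$-integral, their only
denominator being the prime $3$, which divides $P(0)=-27$.

\section{The valuation of $\lambda_p$}\label{sec:valuation}

Fix an extension $\nu_p$ of the $p$-adic valuation to the field of algebraic numbers in
$\mathbb C$, with $\nu_p(p)=1$ and $\nu_p(0)=\infty$; algebraic integers have $\nu_p\ge0$.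
We bound $\nu_p(t_\alpha)$ and $\nu_p(r_\alpha)$ from below. Individual values at
$\alpha\tau_0$ are not accessible from $q$-expansions, but their symmetric functions are.
The first two lemmas hold for every prime and will be used again for $p=7$.

\begin{lemma}\label{lem:sym}
Let $p$ be a prime, $\zeta=e^{2\pi i/p}$, $\phi\in\mathbb Z((q))$, $\mu\in\mathbb Z$. The
polynomial
\[
\Pi(X)=(X-\mu V\phi)\prod_{b=0}^{p-1}\big(X-\phi(\zeta^bq^{1/p})\big)
\]
has coefficients in $\mathbb Z((q))$. If $\mu=1$, then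
$\Pi\equiv(X-\phi^p)(X^p-\phi)\pmod p$.
\end{lemma}

\begin{proof}
The coefficients of $\Pi$ are Laurent series in $q^{1/p}$ over $\mathbb Z[\zeta]$. The
substitution $q^{1/p}\mapsto\zeta q^{1/p}$ permutes the factors by $b\mapsto b+1$, so only
integral powers of $q$ occur. The automorphism $\zeta\mapsto\zeta^l$, applied to
coefficients, permutes the factors by $b\mapsto lb$, so the coefficients lie in
$\mathbb Z[\zeta]\cap\mathbb Q=\mathbb Z$. Modulo $1-\zeta$, which divides $p$, the product
over $b$ is $(X-\phi(q^{1/p}))^p\equiv X^p-\phi(q^{1/p})^p\equiv X^p-\phi$, and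
$V\phi\equiv\phi^p$. Both sides of the claimed congruence have integer coefficients, and
$(1-\zeta)\mathbb Z[\zeta]\cap\mathbb Z=p\mathbb Z$.
\end{proof}

\begin{lemma}\label{lem:cube}
Let $M\in\mathbb Z[X]$ be monic of degree $p+1$ with $M\equiv X^{p+1}\pmod p$, and suppose
$M=X^aR^3$ with $a\ge0$ and $R\in\mathbb C[X]$ monic. Then every root $\xi$ of $M$ satisfies
$\nu_p(\xi)\ge\frac3{p+1}$.
\end{lemma}

\begin{proof}
We have $R^3=M/X^a\in\mathbb Z[X]$. Distinct monic irreducible polynomials over $\mathbb Q$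
have simple and pairwise distinct complex roots, so the exponent of an irreducible factor of
$R^3$ is the multiplicity of a complex root of $R^3$, a multiple of $3$. Hence
$R\in\mathbb Q[X]$, and $R\in\mathbb Z[X]$ because its roots are algebraic integers. Unique
factorization in $\mathbb F_p[X]$ gives $R\equiv X^D\pmod p$, where $3D=p+1-a$. A nonzero root
$\xi$ of $M$ is a root of $R$, so $\xi^D\in p\,\mathbb Z[\xi]$ and
$\nu_p(\xi)\ge\frac1D\ge\frac3{p+1}$.
\end{proof}

\begin{lemma}\label{lem:talpha}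
If $\chi(p)=1$, the $t_\alpha$ are algebraic integers with $\nu_p(t_\alpha)\ge\frac3{p+1}$.
\end{lemma}

\begin{proof}
The coefficients of $\prod_\alpha(X-t(\alpha\tau))$ are holomorphic on $\mathbb H$. They are
invariant under $\Gamma$ and $W$, because $\tau\mapsto\gamma\tau$ and $\tau\mapsto W\tau$
permute the roots by $\alpha\mapsto\alpha\gamma$ and $\alpha\mapsto\alpha'$. Their expansions
are the coefficients of $\Pi$ in Lemma~\ref{lem:sym} for $\phi=t$, $\mu=1$. By
Lemma~\ref{lem:structure}(i) the product equals $\Phi_p(X,t(\tau))$ with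
$\Phi_p\in\mathbb Z[X,Y]$ monic of degree $p+1$ in $X$. Lemma~\ref{lem:tri} with
$I=p\mathbb Z$, $n=-1$, applied to each power of $X$, turns the congruence of series into
\[
\Phi_p(X,Y)\equiv(X-Y^p)(X^p-Y)\pmod p .
\]
Since $t(\tau_0)=0$, the polynomial $M(X)=\prod_\alpha(X-t_\alpha)=\Phi_p(X,0)$ lies in
$\mathbb Z[X]$ and is congruent to $X^{p+1}$. By Lemma~\ref{lem:orbits} it has the form
$X^aR^3$, with $a$ the number of orbits of size $1$. Apply Lemma~\ref{lem:cube}.
\end{proof}

For $r_\alpha$ the same argument does not apply directly, because $g[\alpha]/g$ has poles at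
the zeros of $g$. We use $h$, which has no zeros, and pass to $g$ by Lemma~\ref{lem:P}.

\begin{lemma}\label{lem:ralpha}
If $\chi(p)=1$, the $r_\alpha$ are algebraic with $\nu_p(r_\alpha)\ge0$.
\end{lemma}

\begin{proof}
The functions $h[\alpha]/h$ are holomorphic on $\mathbb H$, and by \eqref{eq:gamma} and
Lemma~\ref{lem:W} with $\epsilon=1$ they are permuted by $\Gamma$ and $W$. By
Lemma~\ref{lem:sym} with $\phi=h$, $\mu=p^3$, the elementary symmetric functions of the
$h[\alpha]$ lie in $\mathbb Z((q))$, and $1/h\in\mathbb Z((q))$. So the elementary symmetric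
functions of the $h[\alpha]/h$ lie in $\mathbb Z[t]$ by Lemma~\ref{lem:structure}(i), and their
values at $\tau_0$ are integers. Hence $\rho_\alpha=h[\alpha](\tau_0)/h(\tau_0)$ is an
algebraic integer. Lemma~\ref{lem:P} at $\alpha\tau_0$ and at $\tau_0$ gives
\[
r_\alpha^2=\frac{p^6J(\alpha,\tau_0)^{-6}h(\alpha\tau_0)^2P(t_\alpha)}{h(\tau_0)^2P(0)}
=\rho_\alpha^2\,\frac{P(t_\alpha)}{-27}.
\]
Here $P(t_\alpha)$ is an algebraic integer, and $p\ne3$ because $\chi(3)=-1$.
\end{proof}

\begin{proposition}\label{prop:B}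
If $\chi(p)=1$, then $p^2\mid\lambda_p$, and $U(gv)\equiv0\pmod p$.
\end{proposition}

\begin{proof}
For $p=2$ see \eqref{eq:lambda2}. For odd $p$, \eqref{eq:sum} and Lemmas~\ref{lem:talpha}
and \ref{lem:ralpha} give
\[
\nu_p(\lambda_p)\ge\frac{3p}{p+1}-1>1,
\]
the last inequality being equivalent to $p>2$. As $\lambda_p$ is an integer,
$\nu_p(\lambda_p)\ge2$. The second claim follows from Proposition~\ref{prop:lambda}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Conditions (A) and (B) of \eqref{eq:AB} hold by \eqref{eq:Ug} and Proposition~\ref{prop:B}.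
Apply Lemma~\ref{lem:formal}.
\end{proof}

\begin{remark}
The margin is small. The bound $\frac{3p}{p+1}-1$ is less than $2$, so the integrality of
$\lambda_p$ is needed. With squares in place of cubes in Lemma~\ref{lem:cube} the bound would be
$\frac{2p}{p+1}-1<1$, giving only $p\mid\lambda_p$. For $p=2$ the bound
$\nu_p(t_\alpha)\ge\frac3{p+1}$ is attained and yields only $\nu_2(\lambda_2)\ge1$; the
missing factor $2$ came from $r_\alpha=\frac{10}3$.
\end{remark}

\section{Eisenstein series and the primes with $\chi(p)=-1$}\label{sec:inert}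

For the remaining primes we need $Ug$ without Proposition~\ref{prop:eigen}, so we determine
the coefficients of $g$. Let
\[
\mathcal E_1=1-\frac78\sum_{n\ge1}\Big(\sum_{d\mid n}\chi(d)d^2\Big)q^n,\qquad
\mathcal E_2=\sum_{n\ge1}\Big(\sum_{d\mid n}\chi(n/d)d^2\Big)q^n .
\]
By \cite[Theorem 4.5.1]{ds}, the series $2\mathcal E_2$ and
$L(-2,\chi)+2\sum_{n\ge1}\big(\sum_{d\mid n}\chi(d)d^2\big)q^n$ lie in $M_3$. Here
$L(-2,\chi)=-B_{3,\chi}/3$, where $B_{3,\chi}=7^2\sum_{a=1}^6\chi(a)B_3(a/7)$ and
$B_3(X)=X^3-\frac32X^2+\frac12X$. The sums $\sum_a\chi(a)a^l$ for $l=1,2,3$ are $-7,-49,-295$,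
so $B_{3,\chi}=49\big(-\frac{295}{343}+\frac32-\frac12\big)=\frac{48}7$ and
$L(-2,\chi)=-\frac{16}7$. Hence $\mathcal E_1,\mathcal E_2\in M_3$. From
$\mathcal E_1=1-\frac78(q+5q^2+\cdots)$ and $\mathcal E_2=q+5q^2+\cdots$ we get
$\mathcal E_1-\frac{49}8\mathcal E_2=1-7q-35q^2+\cdots$, and (F2) gives
\begin{equation}\label{eq:eis}
g=\mathcal E_1-\tfrac{49}8\,\mathcal E_2 .
\end{equation}
For $p\ne7$ the coefficient of $q^p$ in $g$ is therefore
$a(p)=-\frac78(1+\chi(p)p^2)-\frac{49}8(\chi(p)+p^2)$. For $\chi(p)=1$ this is $-7(1+p^2)$, as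
\eqref{eq:Ug} requires. For $\chi(p)=-1$ the two contributions have opposite signs, and
condition (A) fails modulo $p$.

\begin{proof}[Proof of the congruence in Theorem~\ref{thm:more}(b)]
Let $\chi(p)=-1$; then $p\ne2,7$, and $a(p)=\frac{21}4(1-p^2)\equiv\frac{21}4\pmod p$. Since
$t^p\equiv Vt\pmod p$,
\[
f_p\equiv\operatorname{CT}[g\,Vt]=\operatorname{CT}[t\,Ug]
=\operatorname{CT}\big[(q^{-1}+9+\cdots)(1+a(p)q+\cdots)\big]=9+a(p)\equiv\tfrac{57}4 ,
\]
so $f_p-f_1\equiv\frac{57}4-2=\frac{49}4\not\equiv0\pmod p$.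
\end{proof}

For $p=3$ this predicts $f_3-f_1\equiv1\pmod3$, in agreement with $334$. The equivalences in
(b) follow once (a) is proved: for $\chi(p)=-1$ the congruence fails at $n=1$ modulo $p$, hence
modulo $p^2$, and for $\chi(p)\ne-1$ it holds modulo $p^2$, hence modulo $p$, by
Theorem~\ref{thm:main} and (a).

\section{The prime $7$}\label{sec:seven}

Let $p=7$ in the definitions of $U$, $V$ and $v$. We verify (A) and (B).

\subsection*{Condition (A)}
A divisor of $7n$ that does not divide $n$ is a multiple of $7$, so $U\mathcal E_1=\mathcal E_1$.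
For $d\mid 7n$, $\chi(7n/d)=0$ unless $d=7d'$ with $d'\mid n$, so $U\mathcal E_2=49\,\mathcal E_2$.
By \eqref{eq:eis},
\begin{equation}\label{eq:U7}
Ug=g-\tfrac{49}8\cdot48\,\mathcal E_2=g-294\,\mathcal E_2\equiv g\pmod{49}.
\end{equation}
Also $8(g-1)\in7\,\mathbb Z[[q]]$ by \eqref{eq:eis}, so $g\equiv1\pmod7$.

\subsection*{Passage to level one}
The proof of Lemma~\ref{lem:cosets} for $\Gamma$ needs $p\ne7$, so the method of
Sections~\ref{sec:hecke}--\ref{sec:valuation} is not available on $\Gamma$. But (B) depends only on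
$g$ modulo $7$ and $t$ modulo $49$, and to this precision both come from $SL_2(\mathbb Z)$,
where $7$ is a prime like any other. Recall
\[
E_4=1+240\sum_{n\ge1}\sigma_3(n)q^n,\quad E_6=1-504\sum_{n\ge1}\sigma_5(n)q^n,\quad
\Delta=\eta^{24},\quad j=\frac{E_4^3}\Delta ,
\]
where $\sigma_l(n)=\sum_{d\mid n}d^l$. These have weights $4,6,12,0$ for $SL_2(\mathbb Z)$ and
integer coefficients, $j=q^{-1}+\cdots$, and $E_6^2=\Delta\,(j-1728)$. A holomorphic
$SL_2(\mathbb Z)$-invariant function on $\mathbb H$ with finite principal part is a polynomial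
in $j$, and the zeros of $E_6$ are simple and form the orbit of $i$. Since $7\mid504$, we have
$E_6\equiv1\equiv g\pmod7$.

\begin{lemma}\label{lem:tj}
$t\equiv j\pmod{49}$.
\end{lemma}

\begin{proof}
We first locate the zeros of $z$. The matrix
$\gamma_1=\left(\begin{smallmatrix}-3&-1\\7&2\end{smallmatrix}\right)\in\Gamma$ has trace $-1$,
hence order $3$, and fixes $\tau_1=\frac{-5+i\sqrt3}{14}$. The points $\tau_0,\tau_1$ are not
$\Gamma$-equivalent. Indeed, if $\tau_1=\gamma\tau_0$, then $\gamma\gamma_0\gamma^{-1}$ and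
$\gamma_1$ are real matrices with the eigenvector $(\tau_1,1)$ and the same eigenvalue
$7\tau_0-3=7\tau_1+2=e^{2\pi i/3}$; they also agree on the complex conjugate vector, so they are
equal. But the lower right entry modulo $7$ is invariant under conjugation in $\Gamma$, and
$-3\not\equiv2$. By Lemma~\ref{lem:order3}, $z$ vanishes at both points, where $e_\tau=3$; as the
total in (F2) is $\frac23$, the zeros of $z$ are simple and form the orbits of $\tau_0$ and
$\tau_1$, and $z$ has order $0$ at both cusps.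

If $\beta\in SL_2(\mathbb Z)$ has order $3$ and fixes $\tau$, then $E_4(\tau)=(c\tau+d)^4E_4(\tau)$
with $(c\tau+d)^4\ne1$ by Lemma~\ref{lem:order3}, so $E_4(\tau)=0$. Hence $E_4/z\in M_3$. By
(F4),
\[
A=\frac{\eta^7(\tau)}{\eta(7\tau)}=1-7q+14q^2+\cdots,\qquad
B=\frac{\eta^7(7\tau)}{\eta(\tau)}=q^2+\cdots
\]
have weight $3$, and $A(W\tau)=7^{7/2}(\tau/i)^3B(\tau)$; so $W$ interchanges $A$ and $B$ up to
constant multiples of $\tau^3$, and $A,B\in M_3$. Also $h\in M_3$ by (F5). Now
$E_4/z=(1+240q+2160q^2+\cdots)/(1+2q+4q^2+\cdots)=1+238q+1680q^2+\cdots$, and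
$238=-7+245$, $1680=14-3\cdot245+2401$. By (F2),
\[
E_4=z\,(A+245h+2401B)\equiv zA\pmod{49}.
\]
Therefore $j\equiv z^3A^3/\eta^{24}=z^3/h=t\pmod{49}$.
\end{proof}

Put $\tilde v=(j^7-Vj)/7$. By Lemma~\ref{lem:tj}, $v\equiv\tilde v\pmod7$, so
$U(gv)\equiv U(E_6\tilde v)\pmod7$. We now repeat the argument with $(j,E_6)$ in place of
$(t,g)$; the identity $E_6^2=\Delta(j-1728)$ replaces $g^2=h^2P(t)$.

\begin{proposition}\label{prop:B7}
$U(E_6\tilde v)\equiv0\pmod7$, and hence $U(gv)\equiv0\pmod7$.
\end{proposition}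

\begin{proof}
Let $\alpha$ run over the $8$ representatives in Lemma~\ref{lem:cosets} for $SL_2(\mathbb Z)$
and $p=7$. For $F$ of weight $k$ for $SL_2(\mathbb Z)$ put
$F[\alpha](\tau)=7^k(c\tau+d)^{-k}F(\alpha\tau)$. The cocycle rule for $c\tau+d$ shows that
$F[\alpha]$ depends only on the class of $\alpha$ and that \eqref{eq:gamma} holds with the
factor $(c\tau+d)^k$ of $\gamma\in SL_2(\mathbb Z)$. The expansions are $7^kVF$ and
$F(\zeta^bq^{1/7})$, so $T_7F=\frac17\sum_\alpha F[\alpha]=UF+7^{k-1}VF$ has weight $k$ again.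

\emph{Reduction.} A holomorphic $F$ of weight $6$ satisfies $F(i)=i^6F(i)$, so it vanishes on
the orbit of $i$ and $F/E_6$ is holomorphic. If $F$ has finite principal part, then
$F=E_6Q(j)$ with a polynomial $Q$, integral by Lemma~\ref{lem:tri} if $F$ has integer
coefficients. For $F=T_7E_6$ there is no pole, so $T_7E_6=(1+7^5)E_6$ and
$UE_6\equiv E_6\pmod{7^5}$. Write $T_7(E_6j^7)=E_6Q(j)$ and $\lambda=Q(0)\in\mathbb Z$. Modulo
$7^5$ the left side is $U(E_6j^7)=q^{-1}+O(1)$, so $Q\equiv Y+\lambda$ by Lemma~\ref{lem:tri}.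
Comparing with $U(E_6j^7)=j\,UE_6+7U(E_6\tilde v)$ gives
$7U(E_6\tilde v)\equiv\lambda E_6\pmod{7^5}$. It remains to show $49\mid\lambda$.

\emph{Evaluation.} The matrix
$\sigma=\left(\begin{smallmatrix}-1&-1\\1&0\end{smallmatrix}\right)$ has trace $-1$, hence order
$3$, and fixes $\omega=e^{2\pi i/3}$. As shown in the proof of Lemma~\ref{lem:tj}, $E_4$, and
with it $j$, vanishes at every fixed point of an element of order $3$. So $j(\omega)=0$ and
$E_6(\omega)^2=-1728\Delta(\omega)\ne0$. With $j_\alpha=j(\alpha\omega)$,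
$s_\alpha=E_6[\alpha](\omega)/E_6(\omega)$ and $\delta_\alpha=\Delta[\alpha](\omega)/\Delta(\omega)$,
\[
\lambda=\frac17\sum_\alpha s_\alpha\,j_\alpha^{\,7},\qquad
s_\alpha^2=\delta_\alpha\,\frac{j_\alpha-1728}{-1728}.
\]

\emph{Valuations.} The elementary symmetric functions of the $j(\alpha\tau)$, and those of the
$\Delta[\alpha]/\Delta$, are holomorphic on $\mathbb H$ and $SL_2(\mathbb Z)$-invariant, and they
lie in $\mathbb Z((q))$ by Lemma~\ref{lem:sym} with $(\phi,\mu)=(j,1)$ and $(\Delta,7^{12})$.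
So they lie in $\mathbb Z[j]$ and take integer values at $\omega$. Thus the $\delta_\alpha$
are algebraic integers and $M(X)=\prod_\alpha(X-j_\alpha)\in\mathbb Z[X]$. By
Lemmas~\ref{lem:sym} and \ref{lem:tri}, $M$ is congruent modulo $7$ to $(X-Y^7)(X^7-Y)$ at $Y=0$,
that is, to $X^8$. Right multiplication by $\sigma$ permutes the classes in orbits of size $1$
or $3$ and preserves $j_\alpha$; for a fixed class,
$\alpha\sigma\alpha^{-1}\in SL_2(\mathbb Z)$ has order $3$ and fixes $\alpha\omega$, so
$j_\alpha=0$. Lemma~\ref{lem:cube} gives $\nu_7(j_\alpha)\ge\frac38$. Since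
$1728=2^63^3$ is prime to $7$, $\nu_7(s_\alpha)\ge0$. Hence
$\nu_7(\lambda)\ge\frac{21}8-1>1$, and $49\mid\lambda$.
\end{proof}

Theorem~\ref{thm:more}(a) follows from \eqref{eq:U7}, Proposition~\ref{prop:B7} and
Lemma~\ref{lem:formal}, and this also completes the proof of (b).

\section{Prime powers}\label{sec:powers}

We prove Theorem~\ref{thm:more}(c). Let $\chi(p)\ne-1$. To exploit the divisibility of the
exponent by powers of $p$ we write the error term multiplicatively: put
$w=v\,Vx\in\mathbb Z((q))$, so that $t^p=Vt\cdot(1+pw)$. By Propositions~\ref{prop:B} and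
\ref{prop:B7},
\begin{equation}\label{eq:Bw}
U(gw)=x\,U(gv)\equiv0\pmod p .
\end{equation}
Two things are new for $r\geq2$: the difference $Ug-g$, a multiple of $p^2$, is no longer negligible,
and for $p=2$ a quadratic term of the binomial expansion survives.

From $\binom Nk=\frac Nk\binom{N-1}{k-1}$ we get
\begin{equation}\label{eq:binom}
\nu_p\Big(\binom Nkp^k\Big)\ge\nu_p(N)+k-\nu_p(k)\qquad(1\le k\le N).
\end{equation}
Here $k-\nu_p(k)\ge1$ always, and $k-\nu_p(k)\ge2$ for $k\ge2$ except for $(p,k)=(2,2)$: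
with $l=\nu_p(k)$, this is immediate if $l=0$; if $l\ge1$, then $k-l\ge p^l-l\ge2$ unless
$p=2$, $l=1$, in which case $k=2$ or $k\ge6$.

We use induction on $r$. The case $r=1$ is Theorem~\ref{thm:main} and
Theorem~\ref{thm:more}(a), and $n=0$ is trivial. Let $r\ge2$, $n\ge1$ and $N=p^{r-1}n$. By
\eqref{eq:CT} and \eqref{eq:rules},
\[
f_{pN}=\operatorname{CT}\big[g\,V(t^N)(1+pw)^N\big]
=\operatorname{CT}\big[t^N\,U\big(g(1+pw)^N\big)\big].
\]
By \eqref{eq:binom}, modulo $p^{r+1}$ we have $(1+pw)^N\equiv1+pNw$ for odd $p$, and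
\[
(1+2w)^N\equiv1+2Nw+2N(N-1)w^2\equiv1+2Nw-2Nw^2\qquad(p=2),
\]
because $\nu_2(2N^2)\ge2r-1\ge r+1$. So
\[
f_{pN}\equiv\operatorname{CT}[t^NUg]+pN\operatorname{CT}[t^NU(gw)]
-\varepsilon\,2N\operatorname{CT}[t^NU(gw^2)]\pmod{p^{r+1}},
\]
with $\varepsilon=1$ for $p=2$ and $\varepsilon=0$ otherwise. We show that the first term is
$f_N$ and the others are $0$ modulo $p^{r+1}$.

\emph{The linear term.} We have $p^r\mid pN$, and $U(gw)\equiv0\pmod p$ by \eqref{eq:Bw}.

\emph{The quadratic term for $p=2$.} As $2^r\mid2N$, it suffices to show that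
$\operatorname{CT}[t^NU(gw^2)]$ is even. Modulo $2$ we have $w^2\equiv Vw$, so
$U(gw^2)\equiv w\,Ug\equiv gw$ by \eqref{eq:Ug}. Since $r\ge2$, $N$ is even and
$t^N\equiv V(t^{N/2})$. Hence
$\operatorname{CT}[t^Ngw]\equiv\operatorname{CT}[t^{N/2}U(gw)]\equiv0$ by \eqref{eq:Bw}.

\emph{The main term for $\chi(p)=1$.} By \eqref{eq:Ug},
\[
\operatorname{CT}[t^NUg]=f_N+p^2\big(f_N-\operatorname{CT}[t^NVg]\big).
\]
Now $t^N=V(t^{N/p})(1+pw)^{N/p}$, and $(1+pw)^{N/p}\equiv1\pmod{p^{r-1}}$ by
\eqref{eq:binom}, since $\nu_p(N/p)\ge r-2$. So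
$\operatorname{CT}[t^NVg]\equiv\operatorname{CT}[V(gt^{N/p})]=f_{N/p}\pmod{p^{r-1}}$. By the
induction hypothesis $f_N\equiv f_{N/p}\pmod{p^r}$. The bracket is therefore divisible by
$p^{r-1}$, and $\operatorname{CT}[t^NUg]\equiv f_N\pmod{p^{r+1}}$.

\emph{The main term for $p=7$.} By \eqref{eq:U7},
$\operatorname{CT}[t^NUg]=f_N-294\operatorname{CT}[t^N\mathcal E_2]$. If $7^s$ is the exact power
of $7$ dividing $m$, then $\chi(m/d)=0$ unless $7^s\mid d$, so the coefficient of $q^m$ in
$\mathcal E_2$ is divisible by $7^{2s}$, and its quotient by $m$ is $7$-integral. Thus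
$\mathcal E_2=\theta S$, where the coefficients of $S$ are rational numbers with denominators prime
to $7$. From $\operatorname{CT}[\theta(t^NS)]=0$ we get
\[
\operatorname{CT}[t^N\mathcal E_2]=-N\operatorname{CT}[t^{N-1}(\theta t)S]\equiv0\pmod{7^{r-1}}.
\]
As $294=6\cdot7^2$, again $\operatorname{CT}[t^NUg]\equiv f_N\pmod{7^{r+1}}$.

In all cases $f_{pN}\equiv f_N\pmod{p^{r+1}}$. This proves (c), and with it
Theorem~\ref{thm:more}. \qed

\begin{thebibliography}{9}

\bibitem{apery}
\emph{Congruences Satisfied By Ap\'ery-like Numbers},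
\texttt{http://mrc.sdu.edu.cn/ziliao/59.pdf}.

\bibitem{ds}
Diamond and Shurman, Theorem 4.5.1.

\bibitem{miyake}
Miyake, \emph{Modular Forms}, \S4.9.

\bibitem{ono}
Ono, \emph{Web of Modularity}, Theorem 1.64.

\end{thebibliography}
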